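# Lower bounds at the zeros and regular growth of entire functions of exponential type

## 1. A bound at the zeros that seems to force regular growth

The answer that one would first guess is *yes*. Take an entire function of exponential type with simple zeros, and suppose that at every zero the derivative is as large as the growth of the function permits, up to a factor $e^{\varepsilon|\lambda|}$. The zeros are the places where the function is smallest. If it has not collapsed even there, it should not collapse anywhere, and $\ln|f|$ should follow its maximal rate of growth outside small neighborhoods of the zeros. We shall make this precise, test it on cases that can be done by hand, break it, and then find exactly when it is true.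

Throughout, $f$ is entire of exponential type ($|f(z)|\le Ce^{B|z|}$), and its zeros $\lambda_1,\lambda_2,\dots$ form an infinite sequence and are all simple.

**Definition (indicator and indicator diagram).** For $\lambda\ne0$ put
$$h_f(\lambda)=\limsup_{t\to+\infty}\frac{\ln|f(t\lambda)|}{t},\qquad h_f(0)=0.$$
We recall the textbook fact that $h_f$ is a positively homogeneous convex function on $\mathbb C$; in particular it is finite and continuous. Hence $h_f$ is the support function of a compact convex set: with
$$K=\{a\in\mathbb C:\operatorname{Re}(az)\le h_f(z)\ \text{for all } z\}$$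
we have $h_f(z)=\max_{a\in K}\operatorname{Re}(az)$. For example, $h=\sigma|\operatorname{Im}z|$ corresponds to the segment $K=[-i\sigma,i\sigma]$, and $h=|z|$ to the closed unit disc.

**Definition ($C^0$-set).** A set $\mathcal I\subset\mathbb C$ is a $C^0$-set if it can be covered by discs $B(z_j,r_j)$ with
$$\lim_{r\to\infty}\frac1r\sum_{|z_j|<r}r_j=0 .$$
For example, $\bigcup_{k\in\mathbb Z}B\big(k,\frac1{1+|k|}\big)$ is a $C^0$-set, since the radii with $|k|<r$ add up to $O(\ln r)$.

We shall use the following remark several times. In such a cover $r_j\le\sum_{|z_i|<2|z_j|}r_i=o(|z_j|)$ as $|z_j|\to\infty$. If a disc meets $\{|z|\le R\}$ and $|z_j|\ge2R$, then $r_j\ge|z_j|-R\ge|z_j|/2$, which is impossible for large $R$. So, for large $R$,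
$$\text{the discs meeting }\{|z|\le R\}\text{ have }|z_j|<2R,\text{ and their radii add up to }o(R).\tag{1}$$

**Definition (regular growth).** The function $f$ has regular growth (completely regular growth in the sense of Levin–Pfluger) if there is a $C^0$-set $\mathcal I_f$ such that
$$\lim_{\lambda\to\infty,\ \lambda\notin\mathcal I_f}\frac{\ln|f(\lambda)|-h_f(\lambda)}{|\lambda|}=0 .$$

The hypothesis on the derivative is this: for every $\varepsilon>0$ there is $k(\varepsilon)$ such that
$$\ln|f'(\lambda_k)|\ge h_f(\lambda_k)-\varepsilon|\lambda_k|,\qquad k\ge k(\varepsilon).\tag{2}$$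

Does (2) imply that $f$ has regular growth? The paper "Representation of analytic functions" states this as an open question, the A. F. Leontiev problem. The guess is yes.

## 2. Three diagrams by hand: segment, square, point

One inequality does the work. For $w=x+iy$ let $d$ be the distance from $x$ to the nearest integer. Then $|\sin\pi w|^2=\sin^2\pi x+\sinh^2\pi y\ge4d^2+\pi^2y^2$, because $\sin\pi d\ge2d$ on $[0,\frac12]$. Hence
$$|\sin\pi w|\ge2\operatorname{dist}(w,\mathbb Z).\tag{3}$$

**A segment: $f(z)=\sin\pi z$.** Here $h_f(z)=\pi|\operatorname{Im}z|$ and $f'(k)=\pm\pi$, so (2) holds. We check regular growth outside the discs $B(k,\frac1{1+|k|})$. Always $|\sin\pi z|\le e^{\pi|y|}$. If $|y|\ge1$, then $|\sin\pi z|\ge\sinh\pi|y|\ge\frac14e^{\pi|y|}$. If $|y|<1$ and $k$ is the nearest integer, then (3) gives $|\sin\pi z|\ge\frac2{1+|k|}\ge\frac{2}{2+|z|}$. In all cases $\ln|\sin\pi z|=\pi|y|+O(\ln|z|)$ as $z\to\infty$ outside the discs.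

**A square: $f(z)=z^{-2}\sin(\pi z)\sinh(\pi z)$.** The zeros are $k$ and $ik$ with $k\in\mathbb Z\setminus\{0\}$. Since $\sinh\pi z=-i\sin(i\pi z)$, the previous computation gives $\ln|f(z)|=\pi(|x|+|y|)+O(\ln|z|)$ outside the discs $B(k,\frac1{1+|k|})$, $B(ik,\frac1{1+|k|})$. So $h_f(z)=\pi(|x|+|y|)$, the diagram is the square $\{|\operatorname{Re}a|\le\pi,\ |\operatorname{Im}a|\le\pi\}$, and $f$ has regular growth. Moreover $|f'(k)|=\pi\sinh(\pi|k|)/k^2$, so $\ln|f'(k)|=\pi|k|+O(\ln|k|)$ while $h_f(k)=\pi|k|$. Because $f(iz)=f(z)$, the zeros $ik$ behave in the same way, and (2) holds.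

**A point: $f(z)=\prod_{k\ge1}(1-z/k^2)=\frac{\sin\pi\sqrt z}{\pi\sqrt z}$.** Here $\ln|f(z)|\le\pi|z|^{1/2}+O(1)$. Differentiating at $k^2$ gives $|f'(k^2)|=\frac1{2k^2}$. Remove the discs $B(k^2,1)$, a $C^0$-set, since the radii with center below $r$ add up to at most $\sqrt r$. Let $|z|\ge1$ lie outside, put $w=\sqrt z$ with $\operatorname{Re}w\ge0$, and let $k$ be the integer nearest to $\operatorname{Re}w$. If $k\ge1$, then $|w-k|\,|w+k|=|z-k^2|\ge1$ gives $|w-k|\ge\frac1{2|w|+1}$; if $k=0$, then $\operatorname{dist}(w,\mathbb Z)=|w|\ge1$. By (3), $\ln|f(z)|\ge-O(\ln|z|)$ for large $|z|$. So $h_f=0$, $K=\{0\}$, (2) holds, and $f$ has regular growth.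

The guess survives. But in all three examples the zeros have a limiting density, and a serious test needs a function whose zeros do not.

## 3. Real zeros with a drifting density

Look again at the segment. For every $q>0$ the function $\sin(\pi z/q)$ has real zeros, its derivative at each of them has modulus $\pi/q$, and its indicator $\frac{\pi}{q}|\operatorname{Im}z|$ vanishes at them. So the *logarithm* of the derivative at a zero $\lambda$ is $o(|\lambda|)$ whatever $q$ is: condition (2) does not see the density $1/q$. The growth along the imaginary axis does see it. So let $q$ vary with $k$, so slowly that near a zero $\lambda_m$, on the scale of $\lambda_m$ itself, the function looks like a sine with the constant spacing $q(m)$.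

**Theorem 1.** Let $q(x)=3+\sin(\ln\ln(x+e))$ for $x\ge0$, let $\lambda_k=k\,q(k)$, and
$$f(z)=\prod_{k\ge1}\Big(1-\frac{z^2}{\lambda_k^2}\Big).$$
Then $f$ is entire of exponential type with simple zeros $\pm\lambda_k$, $h_f(z)=\frac\pi2|\operatorname{Im}z|$, $\ln|f'(\pm\lambda_k)|=o(\lambda_k)$ (so (2) holds), and $f$ does not have regular growth.

So the assertion that (2) implies regular growth is false.

**Step 1: the zeros have a slowly varying density.** We have $2\le q\le4$ and $|q'(x)|\le\frac1{(x+e)\ln(x+e)}$, so $|xq'(x)|\le1$ and $(xq(x))'=q+xq'\in[1,5]$. Hence $\lambda_k$ is strictly increasing with $1\le\lambda_{k+1}-\lambda_k\le5$, and $2k\le\lambda_k\le4k$. The product converges and its zeros are simple. Moreover $|f(z)|\le\prod\big(1+\frac{|z|^2}{4k^2}\big)=\frac{\sinh(\pi|z|/2)}{\pi|z|/2}$, so $f$ is of exponential type. Since $|q(cx)-q(x)|\le|\ln\ln(cx+e)-\ln\ln(x+e)|$,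
$$q(cx)-q(x)\to0\quad(x\to\infty),\ \text{uniformly for }c\text{ in compact subsets of }(0,\infty).\tag{4}$$

Let $N(s)=\#\{k:\lambda_k\le s\}=s\rho(s)$. As $\lambda_k\ge2k$, $0\le\rho\le\frac12$. For $s\in[\lambda_m,\lambda_{m+1})$ with $m\ge1$ we have $N(s)=m$ and
$$\Big|\rho(s)-\frac1{q(m)}\Big|=\Big|\frac ms-\frac m{\lambda_m}\Big|=\frac{m(s-\lambda_m)}{s\lambda_m}\le\frac{5m}{4m^2}\to0 .$$
Here $m/s$ lies between two positive constants, so $q(m)-q(s)\to0$ by (4). Hence $\rho(s)=\frac1{q(s)}+o(1)$. It follows that $\rho(cs)-\rho(s)\to0$, uniformly for $c$ in compact subsets of $(0,\infty)$. Since $\ln\ln(x+e)$ tends to infinity continuously, $\limsup\rho=\frac12$ and $\liminf\rho=\frac14$.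

**Step 2: the growth off the real axis follows the local density.** Let $z=re^{i\theta}\notin\mathbb R$. First,
$$\int_0^\infty\ln\Big|1-\frac{z^2}{s^2}\Big|\,ds=\pi|\operatorname{Im}z|.$$
By symmetry let $\operatorname{Im}z>0$. As $\frac{d}{ds}\ln\big(1-\frac{z^2}{s^2}\big)=\frac{2z^2}{s(s^2-z^2)}$, integration by parts turns the integral into $\operatorname{Re}\int_{-\infty}^\infty\frac{z^2}{z^2-s^2}\,ds$. The residue at $s=z$ gives $\int_{-\infty}^{\infty}\frac{ds}{s^2-z^2}=\frac{\pi i}{z}$, so the value is $\operatorname{Re}(-\pi iz)=\pi\operatorname{Im}z$.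

Now $\ln|f(z)|=\int_0^\infty\ln|1-z^2/s^2|\,dN(s)$. Subtract $\rho(r)$ times the identity above and integrate by parts. The boundary terms vanish, because $N(s)-\rho(r)s=O(s)$ while the logarithm is $O(\ln\frac1s)$ at $0$ and $O(s^{-2})$ at $\infty$. With $s=r\tau$ we get
$$\ln|f(z)|-\pi\rho(r)|\operatorname{Im}z|=\int_0^\infty\ln\Big|1-\frac{z^2}{s^2}\Big|\,d\big(N(s)-\rho(r)s\big)=-r\int_0^\infty\big(\rho(r\tau)-\rho(r)\big)\operatorname{Re}\frac{2e^{2i\theta}}{\tau^2-e^{2i\theta}}\,d\tau .$$
For $\delta\le|\theta|\le\pi-\delta$ the point $e^{2i\theta}$ stays away from $[0,\infty)$, so the kernel is bounded by $C_\delta/(1+\tau^2)$. Since $\rho(r\tau)-\rho(r)$ is bounded and tends to $0$ for each $\tau>0$, dominated convergence gives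
$$\ln|f(re^{i\theta})|=\pi\rho(r)\,r|\sin\theta|+o(r)\quad\text{uniformly for }\delta\le|\theta|\le\pi-\delta.\tag{5}$$
Hence $h_f(z)=\pi\limsup\rho\cdot|\operatorname{Im}z|=\frac\pi2|\operatorname{Im}z|$ off $\mathbb R$, and everywhere by continuity of $h_f$. In particular $h_f(\pm\lambda_k)=0$.

**Step 3: the growth is not regular.** Choose $t_n\to\infty$ with $\rho(t_n)\to\frac14$. Then $\rho\to\frac14$ uniformly on $[t_n,2t_n]$, and (5) gives $\ln|f(iy)|\le(\frac\pi4+o(1))y$ for $y\in[t_n,2t_n]$, while $h_f(iy)=\frac\pi2y$. If $f$ had regular growth, the whole segment $i[t_n,2t_n]$ would lie in $\mathcal I_f$ for large $n$. By (1) with $R=2t_n$, the discs of the cover that meet this segment have diameters adding up to $o(t_n)$. They cannot cover a segment of length $t_n$. This is a contradiction.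

**Step 4: comparison with a sine at $\lambda_m$.** It remains to estimate $f'$. As $f$ is even, it suffices to treat $x=\lambda_m=mq_m$, where $q_k=q(k)$. Let
$$g_m(z)=\prod_k\Big(1-\frac{z^2}{(kq_m)^2}\Big)=\frac{\sin(\pi z/q_m)}{\pi z/q_m}.$$
It vanishes at $x=mq_m$, and $|g_m'(x)|=1/x$. Differentiating the products gives $|f'(x)|=\frac2x\prod_{k\ne m}|1-\frac{x^2}{\lambda_k^2}|$ and likewise $|g_m'(x)|=\frac2x\prod_{k\ne m}|1-\frac{m^2}{k^2}|$. With $\eta_k=q_k/q_m\in[\frac12,2]$ we have $x/\lambda_k=m/(k\eta_k)$, so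
$$\ln|f'(x)|+\ln x=\sum_{k\ne m}T_k,\qquad T_k=\ln\Big|\frac{k\eta_k-m}{k-m}\Big|+\ln\frac{k\eta_k+m}{k+m}-2\ln\eta_k .$$
Fix $A\ge4$ and split the sum.

*The range $m/A\le k\le Am$.* Between $k$ and $m$ we have $|q'|\le\frac{A}{m\ln(m/A)}$ once $m>A$, so $|\eta_k-1|\le\frac{A|k-m|}{2m\ln(m/A)}$. This has two consequences: $|\eta_k-1|\le\frac{A^2}{2\ln(m/A)}\to0$ uniformly, and in
$$\frac{k\eta_k-m}{k-m}=1+\frac{k(\eta_k-1)}{k-m}$$
the last fraction is at most $\frac{A^2}{2\ln(m/A)}$ in modulus. Also $\frac{k\eta_k+m}{k+m}=1+\frac{k(\eta_k-1)}{k+m}\to1$ uniformly. So $T_k=o(1)$ uniformly. There are at most $Am$ terms, and their total is $o(m)$.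

*The range $k<m/A$.* Here $k\le m/4$ and $k\eta_k\le m/2$. So the first quotient lies in $[\frac12,\frac43]$, the second in $[\frac45,\frac32]$, and $|T_k|\le\ln2+\ln\frac32+2\ln2\le4$. The total is at most $4m/A$ in modulus.

*The range $k>Am$.* Here $x/\lambda_k\le2m/k\le\frac12$. By $|\ln(1-u)|\le2u$ on $[0,\frac12]$, applied to $u=x^2/\lambda_k^2$ and $u=m^2/k^2$, we get $|T_k|\le2\cdot\frac{4m^2}{k^2}+2\cdot\frac{m^2}{k^2}=\frac{10m^2}{k^2}$. Since $\sum_{k>Am}k^{-2}\le\frac2{Am}$, the total is at most $20m/A$.

Hence $\limsup_m\frac1m\big|\ln|f'(\lambda_m)|+\ln\lambda_m\big|\le24/A$ for every $A\ge4$. Thus $\ln|f'(\lambda_m)|=o(m)=o(\lambda_m)$, and since $h_f(\pm\lambda_m)=0$, (2) holds. $\blacksquare$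

## 4. The diagrams that admit irregular growth

The example lives on a segment. This is the only place where the guess fails. Write $h=h_f$ and let $n(r)$ be the number of zeros of $f$ in $|z|\le r$.

**Theorem 2.** Let $f$ be an entire function of exponential type with simple zeros, as in Section 1.

**(A)** If $f$ satisfies (2) and $K$ is not a non-degenerate segment, then $f$ has regular growth.

**(B)** If $f$ satisfies (2) and $K$ is a segment of length $\ell>0$, then $f$ has regular growth if and only if $\lim_{r\to\infty}n(r)/r=\ell/\pi$. Moreover, after a substitution $f(z)\mapsto e^{-cz}f(e^{i\varphi}z)$ making $h=\frac\ell2|\operatorname{Im}z|$, every $L^1_{loc}$-limit of $\ln|f(t\,\cdot)|/t$ as $t=t_n\to\infty$ has the form $\alpha y^++\beta y^-$, where $y=\operatorname{Im}z$, $\alpha,\beta\le\ell/2$, $\alpha+\beta\ge0$.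

**(C)** For every non-degenerate segment $K$ there is $f$ with this $K$ that satisfies (2) and does not have regular growth.

Thus the implication (2) $\Rightarrow$ regular growth holds for all $f$ with a given indicator if and only if $K$ is not a non-degenerate segment.

**Normalizations.** Let $g(z)=e^{-cz}f(bz)$ with $b\ne0$. Its zeros are $\mu_k=\lambda_k/b$, and $\ln|g'(\mu_k)|=\ln|f'(\lambda_k)|+\ln|b|-\operatorname{Re}(c\mu_k)$, while $h_g(z)=h_f(bz)-\operatorname{Re}(cz)$. So (2) carries over, and so do regular growth and its absence (dilations and rotations preserve $C^0$-sets). The diagram becomes $K_g=bK_f-c$.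

**Proof of (C).** For the function of Theorem 1, $K=[-\frac{i\pi}2,\frac{i\pi}2]$. Every non-degenerate segment is $bK-c$ for suitable $b\ne0$ and $c$. $\blacksquare$

The last sentence of Theorem 2 follows from (A) and (C). For (A) and (B) we may also assume $f(0)=1$. If $f(0)=0$, the zero is simple and we pass to $f/z$; then we divide by a constant. This changes $\ln|f(\lambda)|$ and $\ln|f'(\lambda_k)|$ only by $O(\ln|\lambda|)$, respectively $O(\ln|\lambda_k|)$, and $n(r)$ by at most $1$, so nothing in the theorem is affected. As (2) means that each $\varepsilon$ has finitely many exceptions, we may order the zeros by modulus.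

## 5. Rescaling and the limit set

We now look at $f$ from far away. For $t\ge1$ put
$$u_t(z)=\frac1t\ln|f(tz)| .$$
These functions are subharmonic, $u_t(0)=0$, and $u_t(z)\le\ln^+C+B|z|$. Let $\mu_t,\mu_v,\mu_h$ denote the Riesz measures $\frac1{2\pi}\Delta$ of $u_t$, $v$, $h$. So $\mu_t=\frac1t\sum_k\delta_{\lambda_k/t}$ and $\mu_t(\overline{B(0,1)})=n(t)/t$.

We recall the compactness theorem for subharmonic functions (Hörmander, *The Analysis of Linear Partial Differential Operators I*, Theorem 4.1.9). A sequence of subharmonic functions that is bounded above uniformly on compact sets, and does not tend to $-\infty$ uniformly on compact sets, has a subsequence converging in $L^1_{loc}$ to a subharmonic function. If $v_n\to v$ in this sense, then $\limsup\sup_E(v_n-g)\le\sup_E(v-g)$ for $E$ compact and $g$ continuous. Taking $g=0$ and small discs $E$ around $z$, and using upper semicontinuity of $v$, we get $\limsup v_n(z_n)\le v(z)$ whenever $z_n\to z$.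

As $u_t(0)=0$, the family $\{u_t\}$ is precompact in $L^1_{loc}$.

**Definition (limit set).** $L$ is the set of all $L^1_{loc}$-limits (taken as subharmonic functions) of $u_{t_n}$ with $t_n\to\infty$.

It is non-empty and compact, being the intersection over $T\ge1$ of the compact sets $\overline{\{u_t:t\ge T\}}$. Put $A_\tau v(z)=e^{-\tau}v(e^\tau z)$ for $\tau\in\mathbb R$. Then $A_\tau u_t=u_{e^\tau t}$, so $A_\tau L=L$. The map $(\tau,v)\mapsto A_\tau v$ is continuous on $\mathbb R\times L^1_{loc}$: a change of variables shows $A_{\tau_n}(v_n-v)\to0$ when $v_n\to v$ and $\tau_n\to\tau$, and $A_{\tau_n}v\to A_\tau v$ because dilations act continuously on $L^1_{loc}$. If $u_{t_n}\to v$, then $\mu_{t_n}\to\mu_v$ as distributions, hence weakly as measures.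

**Example 1.** For the function of Theorem 1, $L=\{\kappa|y|:\frac\pi4\le\kappa\le\frac\pi2\}$. Indeed, (5) and $\rho(tr)-\rho(t)\to0$ give $u_t-\pi\rho(t)|y|\to0$ uniformly on compact subsets of $\mathbb C\setminus\mathbb R$. So every limit is $\kappa|y|$ almost everywhere, hence everywhere, with $\kappa/\pi$ a limit point of $\rho$. Since $\rho=\frac1q+o(1)$ and $\frac1q$ passes continuously through all of $[\frac14,\frac12]$ infinitely often, all these $\kappa$ occur.

**Lemma 1.** (a) If $v\in L$, then $v\le h$ and $v(0)=0$. For each $z$ there is $v\in L$ with $v(z)=h(z)$. (b) $f$ has regular growth if and only if $L=\{h\}$.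

**Proof of (a).** Let $u_{t_n}\to v$. Along a subsequence the convergence holds almost everywhere, so $v\le\limsup u_{t_n}\le h$ almost everywhere. Then $v(z)$ is at most the mean of $h$ over $B(z,\delta)$, and $\delta\to0$ gives $v\le h$ everywhere. Also $v(0)\ge\limsup u_{t_n}(0)=0=h(0)$. Finally, given $z$, choose $t_n\to\infty$ with $u_{t_n}(z)\to h(z)$ and pass to a subsequence with $u_{t_n}\to v$. Then $v(z)\ge\limsup u_{t_n}(z)=h(z)$.

**Proof of (b): regular growth gives $L=\{h\}$.** By (1), the discs of the cover of $\mathcal I_f$ meeting $\{|\lambda|\le Rt\}$ have radii adding up to $o(t)$. So the area of $\{|z|\le R\}\cap t^{-1}\mathcal I_f$ tends to $0$. Off this set $u_t-h\to0$ uniformly on $\{\delta\le|z|\le R\}$. So $u_t\to h$ in measure on compact subsets of $\mathbb C\setminus\{0\}$, and every $L^1_{loc}$-limit equals $h$ almost everywhere, hence everywhere.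

**Proof of (b): $L=\{h\}$ gives regular growth.** By precompactness $u_t\to h$ in $L^1_{loc}$ as $t\to\infty$. The upper bound is immediate from the compactness theorem:
$$\limsup_{t\to\infty}\ \sup_{1\le|z|\le2}(u_t-h)\le0.\tag{6}$$
For the lower bound we claim the following. *Given $\varepsilon,\delta>0$, for all large $t$ the set $\{1\le|z|\le2:u_t<h-\varepsilon\}$ is covered by discs centered in the annulus $1\le|z|\le2$ with sum of radii at most $\delta$.*

Let $\chi\in C_c^\infty(B(0,4))$, $0\le\chi\le1$, $\chi=1$ on $B(0,3)$. Put $\nu_t=\chi\mu_t$, $\nu=\chi\mu_h$. For large $t$ these have mass at most some $M>0$, and $\nu_t\to\nu$ weakly. Let $p_t,p$ be their logarithmic potentials. Then $H_t=(u_t-p_t)-(h-p)$ is harmonic in $B(0,3)$. Let $\phi\ge0$ be a smooth radial function supported in $B(0,\frac12)$ with integral $1$. By the mean value property, for $|z|\le2$,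
$$H_t=H_t*\phi=(u_t-h)*\phi-(\ln|\cdot|*\phi)*(\nu_t-\nu).$$
The first term tends to $0$ uniformly by $L^1_{loc}$-convergence. In the second, the kernel $\ln|\cdot|*\phi$ is smooth, so these functions are equicontinuous and tend to $0$ pointwise, hence uniformly. So $H_t\to0$ uniformly on $|z|\le2$.

For $\eta\in(0,1)$ let $p_t^\eta,p^\eta$ be the potentials with the kernel $\max(\ln|z-\zeta|,\ln\eta)$. It is Lipschitz in $z$ with constant $1/\eta$, so again weak convergence and equicontinuity give $p_t^\eta\to p^\eta$ uniformly on $|z|\le2$. As $\ln\frac{\eta}{|z-\zeta|}=\int_{|z-\zeta|}^\eta\frac{ds}s$ for $|z-\zeta|<\eta$, we have $p_t=p_t^\eta-\int_0^\eta\nu_t(B(z,s))\frac{ds}s$. Since $p\le p^\eta$,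
$$p_t-p\ge(p_t^\eta-p^\eta)-\int_0^\eta\nu_t(B(z,s))\frac{ds}s .$$
Take $\kappa=5M/\delta$ and $\eta=\min(\frac12,\frac\varepsilon{3\kappa})$. If $\nu_t(B(z,s))\le\kappa s$ for all $s\le\eta$, the integral is at most $\kappa\eta\le\varepsilon/3$, and for large $t$ we get $u_t-h=H_t+(p_t-p)\ge-\varepsilon$ at $z$. Every other $z$ in the annulus has a disc $B(z,s_z)$ with $s_z\le\eta$ and $\nu_t(B(z,s_z))>\kappa s_z$. By Vitali's covering lemma these $z$ are covered by discs $B(z_j,5s_j)$ with the $B(z_j,s_j)$ disjoint. Then $\kappa\sum s_j\le M$, so $\sum5s_j\le5M/\kappa=\delta$. This proves the claim.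

Now choose $\varepsilon_n,\delta_n\to0$ so slowly that the claim holds for $t=2^n$ with $\varepsilon_n,\delta_n$, for all $n\ge n_0$. (If it holds for $\varepsilon=\delta=1/j$ and $n\ge N_j$, with $N_j$ increasing, put $\varepsilon_n=\delta_n=1/j$ for $N_j\le n<N_{j+1}$.) Multiply the discs by $2^n$. Their centers lie in $2^n\le|z|\le2^{n+1}$ and their radii add up to at most $2^n\delta_n$. Together with one disc about $0$ they form a $C^0$-set, because $\sum_{n\ge n_0,\ 2^n\le r}2^n\delta_n=o(r)$. Outside it, for $2^n\le|\lambda|\le2^{n+1}$, we have $\ln|f(\lambda)|\ge h(\lambda)-2^n\varepsilon_n\ge h(\lambda)-\varepsilon_n|\lambda|$. With (6) this is regular growth. $\square$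

So the question becomes: *does (2) force $L=\{h\}$?*

## 6. Contact with the indicator on the support of the mass

What does (2) say about an element of $L$?

**Lemma 2.** Let (2) hold, $u_{t_n}\to v\in L$ and $\lambda_{k_n}/t_n\to z\ne0$. Then $v(z)=h(z)$. Consequently $v=h$ on $\operatorname{supp}\mu_v$.

**Proof.** The function $\ln\big|\frac{f(\lambda)}{\lambda-\lambda_k}\big|$ is subharmonic with value $\ln|f'(\lambda_k)|$ at $\lambda_k$. The mean of $\ln|\lambda-\lambda_k|$ over $B(\lambda_k,R)$ is $\frac2{R^2}\int_0^Rr\ln r\,dr=\ln R-\frac12$. Apply the submean inequality over $B(\lambda_k,\delta t)$ with $t=t_n$, $k=k_n$, divide by $t$, and use (2): the mean of $u_t$ over $B(\lambda_k/t,\delta)$ is at least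
$$h(\lambda_k/t)-\varepsilon\frac{|\lambda_k|}t+\frac1t\Big(\ln(\delta t)-\frac12\Big).$$
Let $n\to\infty$. By $L^1_{loc}$-convergence the means converge to the mean of $v$ over $B(z,\delta)$, which is therefore at least $h(z)-\varepsilon|z|$. Let $\varepsilon\to0$, then $\delta\to0$. Means of a subharmonic function over shrinking discs tend to its value at the center, so $v(z)\ge h(z)$. By Lemma 1(a), equality holds.

If $z\in\operatorname{supp}\mu_v\setminus\{0\}$, then $\liminf\mu_{t_n}(B(z,\delta))\ge\mu_v(B(z,\delta))>0$ for each $\delta$, so $z$ is a limit of points $\lambda_{k_n}/t_n$. And $v(0)=h(0)$. $\square$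

**Example 2 (an abrupt change of density violates (2)).** Suppose that some $u_{t_n}$ converge to $v(z)=\int_0^\infty\ln|1-\frac{z^2}{s^2}|\rho(s)\,ds$, with $\rho=a$ on $(0,1)$ and $\rho=b$ on $(1,\infty)$, where $a,b>0$ and $a\ne b$. Then $\operatorname{supp}\mu_v=\mathbb R$, so (2) would give $v(x)=h(x)=x\,h(1)$ for $x>0$. For $x>0$ an antiderivative of $\ln|1-x^2/s^2|$ in $s$ is $F(s)=(s-x)\ln|s-x|+(s+x)\ln(s+x)-2s\ln s$, and $F(0+)=0=F(\infty)$. So $\int_0^\infty\ln|1-x^2/s^2|\,ds=0$ and $v(x)=(a-b)F(1)=(a-b)\big[(1-x)\ln|1-x|+(1+x)\ln(1+x)\big]$. The bracket is $2\ln2$ at $x=1$ and $O(x^2)$ as $x\to0$. So $v(x)/x$ is not constant, and (2) fails. This is why the drift in Theorem 1 is slow.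

**Assume (2) from now on.** For $v\in L$ put
$$w=h-v\ge0,\qquad F=\{w=0\}.$$
Then $\operatorname{supp}\mu_v\subset F$ and $0\in F$. The next lemma extracts the regularity hidden in this contact condition. We recall the continuity principle (Ransford, *Potential Theory in the Complex Plane*, Theorem 3.1.3): if the restriction of a logarithmic potential of a finite compactly supported measure to the support of the measure is continuous at a point of the support, then the potential is continuous at that point.

**Lemma 3.** $w$ is continuous and subharmonic, so $0\le\mu_v\le\mu_h$. On $\{w>0\}$, $\mu_w=\mu_h$. The functions $v\in L$ are Lipschitz on $\mathbb C$ with a common constant.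

**Proof, Step 1: continuity and subharmonicity.** Near a point of $\operatorname{supp}\mu_v$, $v$ is the potential of $\mu_v$ restricted to a small closed disc plus a harmonic function. On the support $v=h$ is continuous, so $v$ is continuous at that point. Off the support $v$ is harmonic. So $v$ and $w$ are continuous. Off $\operatorname{supp}\mu_v$, $w=h-v$ is subharmonic, because the convex function $h$ is. On the support $w=0$, which is at most any mean of $w\ge0$. So $w$ satisfies the local submean inequality everywhere and is subharmonic. Thus $\mu_h-\mu_v=\mu_w\ge0$. The open set $\{w>0\}$ misses $\operatorname{supp}\mu_v$, so $\mu_w=\mu_h$ on it.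

**Step 2: the Lipschitz bound.** Let $C_0$ be a Lipschitz constant of $h$. If $z_1\in F$, the mean of $v$ over the circle of radius $r$ about $z_1$ is at least $v(z_1)=h(z_1)$, and that of $h$ is at most $h(z_1)+C_0r$. So the mean of $w$ over this circle is at most $C_0r$, and its mean over $B(z_1,R)$ is at most $C_0R$.

Let $z_0\notin F$, $d=\operatorname{dist}(z_0,F)=|z_0-z_1|$, $z_1\in F$. For $z\in B(z_0,d/2)$ we have $B(z,d/2)\subset B(z_1,2d)$. The ratio of areas is $16$, so $w(z)\le16\cdot2C_0d=32C_0d$. Hence $|v-h(z_0)|\le C_0\frac d2+32C_0d\le33C_0d$ on $B(z_0,d/2)$, where $v$ is harmonic. A harmonic function bounded by $M$ on a disc of radius $\varrho$ has gradient at most $2M/\varrho$ at the center. So $|\nabla v(z_0)|\le132C_0$.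

Now take a segment. If it misses $F$, the gradient bound applies along it. Otherwise let $p,p'$ be its first and last points in $F$. Between its ends and $p,p'$ the gradient bound applies, and $|v(p)-v(p')|=|h(p)-h(p')|\le C_0|p-p'|$. So $v$ is Lipschitz with constant $132C_0$. $\square$

One would now try to finish with the maximum principle. On a *bounded* component of $\{w>0\}$ the subharmonic function $w$ vanishes on the boundary, so $w\le0$ there, a contradiction. Hence all components of $\{w>0\}$ are unbounded, and here the argument stops.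

**Example 3 (why it stops).** Let $h(z)=|z|$ and
$$v(z)=|z|\ \text{ for }|z|\le1,\qquad v(z)=1+\ln|z|\ \text{ for }|z|\ge1 .$$
The radial derivatives agree on $|z|=1$, so $\Delta v=\frac1{|z|}\mathbf 1_{|z|<1}\ge0$. Also $v\le h$, $v(0)=0$, and $v=h$ on $\operatorname{supp}\mu_v=\overline{B(0,1)}$. So this $v$ has all the properties that Lemmas 1(a), 2 and 3 give to a single element of $L$, and yet $v\ne h$. Its dilations satisfy $A_\tau v\to h$ as $\tau\to-\infty$ and $A_\tau v\to0$ as $\tau\to+\infty$.

So no argument that looks at one $v$, through these properties only, can succeed. But $L$ consists of limits of *one continuous path* $t\mapsto u_t$, which comes close to every point of $L$ again and again. A path that slides from $h$ down to $0$, as in Example 3, would have to climb back. We look for a quantity that decreases strictly under $A_\tau$ except at fixed points. Then climbing back is impossible.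

## 7. A quantity that decreases under dilation

**Step 1: logarithmic coordinates.** Write $w(e^{s+i\theta})=e^s\omega(s,\theta)$. Then $\omega_{A_\tau v}(s,\theta)=\omega_v(s+\tau,\theta)$: dilation becomes translation in $s$. By Lemma 3, $w$ is Lipschitz with constant $C_1=133C_0$ and $w(0)=0$. So $0\le\omega\le C_1$, $|\omega_\theta|\le C_1$, $|\omega_s|\le2C_1$: $\omega$ is bounded and Lipschitz on $\mathbb R\times\mathbb R/2\pi\mathbb Z$, uniformly over $L$.

Write $h(\theta)=h(e^{i\theta})$ and $m_h=h''+h$. In the coordinates $(s,\theta)$, which are conformal, the measure $\Delta h$ becomes $(\partial_s^2+\partial_\theta^2)(e^sh(\theta))=e^s\,ds\otimes m_h$. So $m_h\ge0$, a finite measure on the circle. (For $h=|z|$ it is $d\theta$; for $h=\sigma|y|$ it is $2\sigma(\delta_0+\delta_\pi)$.) Put $M_w=e^{-s}\Delta w$ in these coordinates, so $M_h=ds\otimes m_h$. By Lemma 3,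
$$M_w=g\,ds\otimes m_h,\qquad0\le g\le1,\qquad g=1\ \text{a.e. (for } ds\otimes m_h)\text{ on }\{\omega>0\}.\tag{7}$$
Let $\zeta(s,\theta)$ be Lipschitz with compact support and $\psi=e^{-s}\zeta$. Then $-\int\nabla w\cdot\nabla\psi=\int\psi\,\Delta w$ (mollify $\psi$), and the Dirichlet integral is conformally invariant. With $w_s=e^s(\omega+\omega_s)$, $w_\theta=e^s\omega_\theta$, $\psi_s=e^{-s}(\zeta_s-\zeta)$, $\psi_\theta=e^{-s}\zeta_\theta$, the left side is
$$-\iint\big[(\omega+\omega_s)(\zeta_s-\zeta)+\omega_\theta\zeta_\theta\big]\,ds\,d\theta .$$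
Since $-\iint\omega\zeta_s=\iint\omega_s\zeta$, we obtain
$$\iint\big(-\omega_s\zeta_s-\omega_\theta\zeta_\theta+2\omega_s\zeta+\omega\zeta\big)\,ds\,d\theta=\int\zeta\,dM_w .\tag{8}$$

**Step 2: which quantity.** Formally, (8) is the equation $\omega_{ss}+2\omega_s+\omega_{\theta\theta}+\omega=g\,m_h$. The term $2\omega_s$ is friction. Multiply by $\omega_s$ and integrate over $\theta$. On the right, $g\omega_s=\omega_s$, because $g=1$ where $\omega>0$, and $\omega_s=0$ where the non-negative function $\omega$ vanishes. This suggests, for a.e. $s$,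
$$E_v(s)=\int_0^{2\pi}\tfrac12\big(\omega_s^2+\omega^2-\omega_\theta^2\big)\,d\theta-\int\omega\,dm_h .\tag{9}$$

**Lemma 4.** For $\varphi\in C_c^\infty(\mathbb R)$, $\displaystyle\int\varphi'E_v\,ds=2\iint\varphi\,\omega_s^2\,ds\,d\theta$. That is, $E_v'=-2\int\omega_s^2\,d\theta$ in the sense of distributions.

**Proof.** As $\omega$ is only Lipschitz, we replace $\omega_s$ by a difference quotient. Put $D_\delta\omega(s,\theta)=\frac{\omega(s+\delta,\theta)-\omega(s-\delta,\theta)}{2\delta}$, insert $\zeta=\varphi D_\delta\omega$ in (8), and let $\delta\to0$.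

*Right side.* For each $\theta$ the function $s\mapsto\omega(s,\theta)$ is Lipschitz, so $D_\delta\omega\to\omega_s$ boundedly for a.e. $s$. Thus it converges a.e. for $ds\otimes m_h$, even if $m_h$ has atoms. At points of differentiability where $\omega=0$, the function has a minimum, so $\omega_s=0$. With (7) and dominated convergence the right side tends to
$$\iint\varphi\,\omega_s\,g\,ds\,dm_h=\iint\varphi\,\omega_s\,ds\,dm_h=-\iint\varphi'\omega\,ds\,dm_h .$$

*Left side.* For bounded measurable $k$, a shift of the variable gives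
$$\int\varphi\,k\,D_\delta k\,ds=\frac1{2\delta}\int\big(\varphi(s)-\varphi(s+\delta)\big)k(s)k(s+\delta)\,ds\to-\frac12\int\varphi'k^2\,ds,$$
because $k(\cdot+\delta)\to k$ in $L^2_{loc}$. The same holds in both variables $(s,\theta)$. Now $\zeta_s=\varphi'D_\delta\omega+\varphi D_\delta\omega_s$ and $\zeta_\theta=\varphi D_\delta\omega_\theta$. Using the formula for $k=\omega_s$, $\omega_\theta$, $\omega$, the left side tends to
$$\iint\Big(-\varphi'\omega_s^2+\tfrac12\varphi'\omega_s^2+\tfrac12\varphi'\omega_\theta^2+2\varphi\,\omega_s^2-\tfrac12\varphi'\omega^2\Big)\,ds\,d\theta .$$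
Equating the two limits gives the claim. $\square$

**Example 3, continued.** For $s\ge0$, $\omega=1-(1+s)e^{-s}$ and $\omega_s=se^{-s}$. With $m_h=d\theta$, (9) gives $E_v(s)=\pi\big[s^2e^{-2s}+(1+s)^2e^{-2s}-1\big]$, and $E_v=0$ for $s\le0$. Differentiating, $E_v'=-4\pi s^2e^{-2s}=-2\int\omega_s^2\,d\theta$. So $E_v$ falls from $0$ to $-\pi$.

**Step 3: a functional on $L$.** Fix $\varphi_0\in C_c^\infty(0,1)$, $\varphi_0\ge0$, $\int\varphi_0=1$, and put
$$\mathcal E(v)=\int\varphi_0E_v\,ds .$$
As $E_{A_\tau v}(s)=E_v(s+\tau)$, we have $\mathcal E(A_\tau v)=\int\varphi_0(s-\tau)E_v(s)\,ds$, and Lemma 4 gives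
$$\frac{d}{d\tau}\mathcal E(A_\tau v)=-2\iint\varphi_0(s-\tau)\,\omega_s^2\,ds\,d\theta\le0.\tag{10}$$
So $\tau\mapsto\mathcal E(A_\tau v)$ is non-increasing. If it is constant on $\mathbb R$, then $\omega_s=0$ a.e., $\omega$ does not depend on $s$, and $v$ is *homogeneous*: $A_\tau v=v$ for all $\tau$.

**Step 4: $\mathcal E$ is continuous on $L$.** Let $v_n\to v$ in $L$. By Lemma 3 and Arzelà–Ascoli, $v_n\to v$ locally uniformly, so $\iint\varphi_0\omega\,ds\,dm_h$ and $\iint\varphi_0\omega^2\,ds\,d\theta$ converge. For the derivatives put $D=v_n-v$ and let $\chi\ge0$ be a smooth cutoff. Then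
$$\int\chi|\nabla D|^2=-\int\chi D\,\Delta D-\int D\,\nabla\chi\cdot\nabla D\to0,$$
because $|\Delta D|\le4\pi\mu_h$ by Lemma 3 and $\nabla D$ is bounded. So gradients converge in $L^2_{loc}$, and $\mathcal E(v_n)\to\mathcal E(v)$.

**Step 5: the value at homogeneous elements.** Let $v(re^{i\theta})=rv(\theta)$ and $m_v=v''+v\ge0$. Integrating by parts twice, $\int e^{i\theta}\,dm_v=0$. Lemma 3 gives $m_v\le m_h$, and by Lemma 2 $\omega=h-v$ vanishes on $\operatorname{supp}m_v$. So $\int(\omega^2-\omega'^2)\,d\theta=\int\omega\,d(m_h-m_v)=\int\omega\,dm_h$, and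
$$\mathcal E(v)=-\tfrac12\int\omega\,dm_h .\tag{11}$$

## 8. The path $u_{e^s}$ cannot climb back

**Lemma 5.** Suppose $\mathcal E$ takes only finitely many values on homogeneous elements of $L$. Then $\mathcal E$ is constant on $L$ and all elements of $L$ are homogeneous.

**Proof.** Suppose $\min_L\mathcal E<\max_L\mathcal E$. Choose $e$ strictly between them and different from the values at homogeneous elements.

**Step 1: below level $e$ there is a definite loss in a fixed time.** *There are $T,\eta>0$ such that $v\in L$, $\mathcal E(v)\le e$ imply $\mathcal E(A_Tv)\le e-\eta$.* Otherwise, for each $n$ there is $v_n\in L$ with $\mathcal E(v_n)\le e$ and $\mathcal E(A_nv_n)>e-\frac1n$. Let $v^*$ be a limit point of $A_{n/2}v_n$. For fixed $\tau$ and $n\ge2|\tau|$, monotonicity gives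
$$e\ge\mathcal E(v_n)\ge\mathcal E(A_{n/2+\tau}v_n)\ge\mathcal E(A_nv_n)>e-\tfrac1n .$$
By continuity $\mathcal E(A_\tau v^*)=e$ for all $\tau\in\mathbb R$. So $v^*$ is homogeneous with $\mathcal E(v^*)=e$, contrary to the choice of $e$.

**Step 2: the path inherits the trap.** Let $x(s)=u_{e^s}$ for $s\ge0$, so $A_\tau x(s)=x(s+\tau)$ for $\tau\ge0$, and let $d$ be a metric for $L^1_{loc}$. By precompactness $d(x(s),L)\to0$ as $s\to\infty$. Choose $\xi(s)\in L$ with $d(x(s),\xi(s))\to0$. As $A_T$ is uniformly continuous on the compact set $\overline{\{u_t:t\ge1\}}$, which contains $L$,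
$$d(\xi(s+T),A_T\xi(s))\le d(\xi(s+T),x(s+T))+d(A_Tx(s),A_T\xi(s))\to0 .$$
As $\mathcal E$ is uniformly continuous on $L$, $\mathcal E(\xi(s+T))-\mathcal E(A_T\xi(s))\to0$. So there is $s_0$ such that this difference is at most $\eta$ for $s\ge s_0$, and then by Step 1
$$\mathcal E(\xi(s))\le e\ \Longrightarrow\ \mathcal E(\xi(s+T))\le e\qquad(s\ge s_0).$$
A minimizer of $\mathcal E$ on $L$ is the limit of some $x(s_n)$, $s_n\to\infty$, hence of $\xi(s_n)$. So there is $s_1\ge s_0$ with $\mathcal E(\xi(s_1))\le e$. Then $\mathcal E(\xi(s_1+kT))\le e$ for all $k\in\mathbb N$.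

**Step 3: contradiction at a maximizer.** Let $v_{\max}=\lim x(s_n')$, $s_n'\to\infty$, be a maximizer. Write $s_n'=s_1+k_nT+\tau_n$ with $\tau_n\in[0,T)$. Along a subsequence $\tau_n\to\tau$ and $x(s_1+k_nT)\to v'\in L$. Then $\xi(s_1+k_nT)\to v'$ as well, so $\mathcal E(v')\le e$. By joint continuity of $(\tau,v)\mapsto A_\tau v$, $v_{\max}=A_\tau v'$. Hence $\mathcal E(v_{\max})\le\mathcal E(v')\le e<\max_L\mathcal E$, a contradiction.

So $\mathcal E$ is constant on $L$. As $A_\tau L=L$, the function $\tau\mapsto\mathcal E(A_\tau v)$ is constant for every $v\in L$, and by (10) $v$ is homogeneous. $\square$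

## 9. Points and diagrams with interior: proof of (A)

**$K$ is a point.** Then $h(z)=\operatorname{Re}(az)$. For $v\in L$ the subharmonic function $v-h\le0$ attains its maximum $0$ at $0$. So $v=h$, $L=\{h\}$, and Lemma 1(b) applies.

**$K$ has non-empty interior.** A compact convex set is a point, a non-degenerate segment, or has interior, so this is the remaining case. By normalization let $0\in\operatorname{int}K$, so that
$$c:=\min_{|z|=1}h>0 .$$

**Step 1: the homogeneous elements of $L$ are $h$ or linear.** Let $v\in L$ be homogeneous. If $m_v=0$, then $v''+v=0$ and $v(z)=\operatorname{Re}(az)$. Let $m_v\ne0$ and $S=\operatorname{supp}m_v$; on $S$ we have $v=h$. As $\int e^{i\theta}\,dm_v=0$, $S$ lies in no open half-circle, so the complementary arcs of $S$ have length at most $\pi$.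

Suppose a complementary arc, say $(\theta_1,\theta_1+\pi)$, has length exactly $\pi$. Then $\sin(\theta-\theta_1)\le0$ on $S$, and $\int\sin(\theta-\theta_1)\,dm_v=0$ forces $S\subset\{\theta_1,\theta_1+\pi\}$. Both points belong to $S$, since $S$ lies in no open half-circle. On the arc $v''+v=0$, so $v(\theta_1)+v(\theta_1+\pi)=0$. Thus $h(\theta_1)+h(\theta_1+\pi)=0$, which contradicts $h\ge c>0$ on the circle.

So every complementary arc $(\theta_1,\theta_2)$ has length less than $\pi$. In the sector over it $v$ is linear. A point $z$ there is $\alpha e^{i\theta_1}+\beta e^{i\theta_2}$ with $\alpha,\beta\ge0$, and since $h$ is convex and homogeneous, $h(z)\le\alpha h(\theta_1)+\beta h(\theta_2)=\alpha v(\theta_1)+\beta v(\theta_2)=v(z)$. With $v\le h$ we get $v=h$ on the arc. Hence $v=h$ everywhere.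

**Step 2: the values of $\mathcal E$.** We have $\mathcal E(h)=0$. For $v=\operatorname{Re}(az)$, (11) and $\int e^{i\theta}\,dm_h=0$ give
$$\mathcal E(v)=-\tfrac12\int h\,dm_h=:-\varkappa,$$
independently of $a$. Here $m_h\ne0$, since otherwise $h(\theta)+h(\theta+\pi)=0$. As $h\ge c$, $\varkappa>0$. So $\mathcal E$ takes at most two values on homogeneous elements, and Lemma 5 applies: all elements of $L$ are homogeneous and $\mathcal E$ is constant. Either $L=\{h\}$, and $f$ has regular growth by Lemma 1(b), or
$$L=\{\operatorname{Re}(az):a\in\mathcal A\}\quad\text{for some }\mathcal A\subset K .$$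
It remains to exclude the second case. Since all limits of $\mu_t$ then vanish, $\mu_t\to0$ weakly and $n(r)=o(r)$.

**Step 3: the slope $a$ can be read off from the zeros.** Let $b(r)=f'(0)+\sum_{|\lambda_k|\le r}\frac1{\lambda_k}$ and
$$a(r):=\frac1{\pi r}\int_0^{2\pi}\ln|f(re^{i\theta})|e^{-i\theta}\,d\theta=f'(0)+\sum_{|\lambda_k|\le r}\Big(\frac1{\lambda_k}-\frac{\bar\lambda_k}{r^2}\Big).$$
To see the second equality, first let $G$ be holomorphic and zero-free near $|z|\le r$, with $G(0)=1$. Write $\ln G=\sum_{n\ge1}c_nz^n$. The integral for $\ln|G|$ is $\pi rc_1$, so $G$ contributes $c_1=G'(0)$. For a factor $1-z/\lambda$ with $|\lambda|<r$, on $|z|=r$ we have $|1-\frac z\lambda|=\frac r{|\lambda|}\,|1-\frac{\bar\lambda z}{r^2}|$, so the factor contributes $-\bar\lambda/r^2$; by continuity this holds for $|\lambda|=r$ too. Now $f=G\prod_{|\lambda_k|\le r}(1-z/\lambda_k)$ with $G'(0)=f'(0)+\sum_{|\lambda_k|\le r}1/\lambda_k$, which gives the formula.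

Hence $|a(r)-b(r)|\le n(r)/r\to0$. Also $|b(t\varrho)-b(t)|\le n(2t)/t\to0$ uniformly for $1\le\varrho\le2$. Therefore
$$\int_1^2\!\!\int_0^{2\pi}u_t(\varrho e^{i\theta})e^{-i\theta}\,d\theta\,d\varrho=\int_1^2\pi\varrho\,a(t\varrho)\,d\varrho=\frac{3\pi}2b(t)+o(1).$$
If $u_{t_n}\to\operatorname{Re}(az)$ in $L^1_{loc}$, the left side tends to $\int_1^2\varrho\,d\varrho\int_0^{2\pi}\operatorname{Re}(ae^{i\theta})e^{-i\theta}\,d\theta=\frac{3\pi}2a$, and so
$$u_{t_n}\to\operatorname{Re}(az)\ \Longrightarrow\ b(t_n)\to a.\tag{12}$$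
By precompactness $b$ is bounded.

**Step 4: (2) makes the slopes grow.** Let $b_k=f'(0)+\sum_{j\le k}\frac1{\lambda_j}$. The sums $b_k$, $b_{k-1}$ differ from $b(|\lambda_k|)$ only by terms with $|\lambda_j|=|\lambda_k|$, so by at most $n(|\lambda_k|)/|\lambda_k|\to0$. In particular $b_k$ is bounded.

*Claim: $\operatorname{Re}(b_{k-1}\lambda_k)\ge\frac c2|\lambda_k|$ for all $k\ge k_0$.* If not, there is a subsequence of $k$ on which this fails, $u_{|\lambda_k|}\to\operatorname{Re}(az)$ and $\lambda_k/|\lambda_k|\to\zeta$. By (12), $b_{k-1}\to a$. By Lemma 2 with $t=|\lambda_k|$, $\operatorname{Re}(a\zeta)=h(\zeta)\ge c$. So $\operatorname{Re}(b_{k-1}\lambda_k)/|\lambda_k|\to\operatorname{Re}(a\zeta)\ge c$, a contradiction.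

Since $\overline{1/\lambda_k}=\lambda_k/|\lambda_k|^2$, for $k\ge k_0$
$$|b_k|^2=\Big|b_{k-1}+\frac1{\lambda_k}\Big|^2=|b_{k-1}|^2+\frac{2\operatorname{Re}(b_{k-1}\lambda_k)}{|\lambda_k|^2}+\frac1{|\lambda_k|^2}\ge|b_{k-1}|^2+\frac c{|\lambda_k|}.$$
As $b_k$ is bounded, $\sum1/|\lambda_k|<\infty$. So $b(r)$ converges to some $a$, and (12) gives $\mathcal A=\{a\}$. By Lemma 1(a), $h(z)=\operatorname{Re}(az)$. This contradicts $h>0$ on $|z|=1$. So the second case is impossible and (A) is proved. $\blacksquare$

## 10. Segments: proof of (B)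

Normalize by $f(z)\mapsto e^{-cz}f(e^{i\varphi}z)$, which does not change $n(r)$, so that $h=\sigma|y|$ with $\sigma=\ell/2$. Then $m_h=2\sigma(\delta_0+\delta_\pi)$.

**Step 1: the homogeneous elements.** Let $v\in L$ be homogeneous. From $m_v\le m_h$ and $\int e^{i\theta}\,dm_v=0$ we get $m_v=c'(\delta_0+\delta_\pi)$ with $c'\ge0$.

If $c'>0$, then $v=h=0$ at $\theta=0,\pi$ and $v''+v=0$ in between, so $v=\alpha y^++\beta y^-$; the jump of $v'$ at $\theta=0$ is $\alpha+\beta=c'$. If $c'=0$, then $v=\operatorname{Re}(az)\le\sigma|y|$. On the real axis this forces $\operatorname{Re}a=0$, so $v$ is a real multiple of $y=y^+-y^-$, again of the form $\alpha y^++\beta y^-$, with $\alpha+\beta=0=c'$. In all cases $\alpha,\beta\le\sigma$, because $v\le h$, and $\alpha+\beta\ge0$.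

**Step 2: all elements.** For these $v$, $\omega=h-v$ vanishes at $\theta=0,\pi$, so $\mathcal E(v)=0$ by (11). Thus $\mathcal E$ takes one value on homogeneous elements. By Lemma 5 every $v\in L$ is homogeneous, hence of the form found in Step 1. This is the second assertion of (B).

**Step 3: the density decides.** For $v=\alpha y^++\beta y^-$ we have $\mu_v=\frac{\alpha+\beta}{2\pi}\,dx$ on $\mathbb R$, which does not charge $|z|=1$. So $u_{t_n}\to v$ implies
$$\frac{n(t_n)}{t_n}=\mu_{t_n}(\overline{B(0,1)})\to\mu_v(B(0,1))=\frac{\alpha+\beta}\pi .$$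
Every sequence $t_n\to\infty$ has a subsequence along which $u_{t_n}$ converges. Hence $n(r)/r\to\ell/\pi=2\sigma/\pi$ if and only if $\alpha+\beta=2\sigma$ for all $v\in L$. Since $\alpha,\beta\le\sigma$, this holds if and only if $\alpha=\beta=\sigma$ for all $v\in L$, that is, $L=\{h\}$. By Lemma 1(b) this means that $f$ has regular growth. $\blacksquare$

The same step explains the slow drift in Section 3. In the segment case $\mu_v(B(0,c))=c\,\mu_v(B(0,1))$ for every $v\in L$ and $c>0$, and $\mu_v$ does not charge circles. So (2) forces $\frac{n(cr)}{cr}-\frac{n(r)}r\to0$ as $r\to\infty$ for each fixed $c>0$: the density of the zeros may wander, as in Theorem 1, but it cannot change noticeably between $r$ and $cr$.
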